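# Countably compact hyperspaces and infinite powers that are not countably compact

Throughout, every space is a Tychonoff space with more than one point, and $\mathfrak c$ is the cardinality of the continuum.

## 1. Finite powers inherit countable compactness from the hyperspace

A space is **countably compact** if every sequence in it has a cluster point, that is, a point each of whose neighborhoods contains $x_n$ for infinitely many $n$. For a space $X$, let $\mathcal{CL}(X)$ be the set of nonempty closed subsets of $X$ with the **Vietoris topology**: a base is formed by the sets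
$$\{F: F\subset U,\ F\cap O_i\ne\emptyset\ (i\le m)\},\qquad U,O_0,\dots,O_m\subset X \text{ open}.$$
Two small examples. In $\mathcal{CL}([0,1])$ the sets $F_n=\{0,\tfrac1{n+1}\}$ converge to $\{0\}$. In $\mathcal{CL}(\omega)$, with $\omega$ discrete, the sets $F_n=\{0,n\}$ have no cluster point: if $L$ were one, then $L$ contains no $m\ge 1$, since only $F_m$ meets the open set $\{m\}$; so $L=\{0\}$, but only $F_0$ is contained in the open set $\{0\}$.

The question, taken from "Reprint of: HFD spaces in two problems of countably compact like properties" (doi:10.1016/j.topol.2025.109364), compares the hyperspace with the power $X^{\mathfrak c}$: *is there consistently a space $X$ such that $\mathcal{CL}(X)$ is countably compact but $X^{\mathfrak c}$ is not?*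

The first guess is no. A closed set can code a tuple of points, so a cluster point in $\mathcal{CL}(X)$ should decode to a cluster point in a power of $X$. We test this guess, with ultrafilters as the bookkeeping tool.

**Definition ($p$-limit).** Let $p$ be a nonprincipal ultrafilter on $\omega$. We write $x=p\text{-}\lim x_n$ if $\{n:x_n\in O\}\in p$ for every neighborhood $O$ of $x$. For example, for $x_n=(-1)^n$ in $[-1,1]$ the $p$-limit is $1$ if the set of even numbers is in $p$, and $-1$ otherwise.

We use these standard facts. In Hausdorff spaces $p$-limits are unique. They exist in compact spaces. Continuous maps preserve them, and in products they are computed coordinatewise. A $p$-limit of points of a closed set lies in that set. The limit depends only on $(x_n)_{n\in A}$ for any $A\in p$, so it is enough that $x_n$ is defined for **$p$-many** $n$, meaning for all $n$ in some set in $p$. Finally, in any space, $x$ is a cluster point of $(x_n)$ if and only if it is a $p$-limit of $(x_n)$ for some nonprincipal $p$: if $x$ is a cluster point, the sets $\{n:x_n\in O\}$ together with the cofinite sets have the finite intersection property and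 extend to such a $p$; conversely, all members of $p$ are infinite.

**The case $X^1$.** Let $\mathcal{CL}(X)$ be countably compact and $x_n\in X$. Let $L$ be a $p$-limit of $F_n=\{x_n\}$. If $L$ had two points, with disjoint open neighborhoods $O,O'$, then $\{F:F\cap O\ne\emptyset\ne F\cap O'\}$ would be a neighborhood of $L$ containing no singleton. So $L=\{y\}$. For open $O\ni y$ the set $\{F:F\subset O\}$ is a neighborhood of $L$, so $x_n\in O$ for $p$-many $n$. Thus $y=p\text{-}\lim x_n$.

**The case $X^2$.** Let $F_n=\{a_n,b_n\}$ and let $L$ be a $p$-limit of $(F_n)$. As before, $|L|\le2$. If $L=\{y\}$, both coordinates have $p$-limit $y$. If $L=\{y,y'\}$, take disjoint open $O\ni y$, $O'\ni y'$. For $p$-many $n$ we have $a_n\in O\cup O'$, and the ultrafilter decides: say $\{n:a_n\in O\}\in p$. If $O_1\subset O$ and $O_1'\subset O'$ are smaller neighborhoods of $y$ and $y'$, then $\{n:a_n\in O_1\cup O_1'\}\in p$, and intersecting with $\{n:a_n\in O\}$ gives $\{n:a_n\in O_1\}\in p$. So $a_n$ has $p$-limit $y$. The same argument handles $b_n$, with the same $p$.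

**Proposition C** (Ginsburg). *If $X$ is Hausdorff and $\mathcal{CL}(X)$ is countably compact, then $X^m$ is countably compact for all $m<\omega$.*

*Proof.* For $m=0$ there is nothing to prove. Let $(x_n^1,\dots,x_n^m)_n$ be a sequence in $X^m$, let $F_n=\{x^1_n,\dots,x^m_n\}$, and let $L=p\text{-}\lim F_n$ with $p$ nonprincipal. If $L$ had $m+1$ points, take disjoint open neighborhoods of them. The Vietoris-open set of all $F$ meeting each of these contains $L$ but no $F_n$, a contradiction. So $|L|\le m$.

Fix $i$ and suppose that no $y\in L$ is the $p$-limit of $(x^i_n)_n$. Then each $y\in L$ has an open neighborhood $O_y$ with $\{n:x_n^i\in O_y\}\notin p$. Let $U=\bigcup_{y\in L}O_y$. Since $L\subset U$, we have $\{n:F_n\subset U\}\in p$, hence $\{n:x^i_n\in U\}\in p$. As $L$ is finite, some $\{n:x^i_n\in O_y\}$ is in $p$, a contradiction. So every coordinate has a $p$-limit, for one and the same $p$, and $X^m$ is countably compact. $\square$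

The guess survives another test. Call a set $T$ in a space **$p$-compact** if every sequence in $T$ has a $p$-limit in $T$. If $X$ is $p$-compact for some nonprincipal $p$, then all powers of $X$ are countably compact, by taking $p$-limits in each coordinate. The hyperspace is countably compact as well, by the next lemma, which is also our only tool for hyperspaces later on.

**Lemma 1.1.** *Let $X$ be a space, $F_n\in\mathcal{CL}(X)$, $p$ nonprincipal, and let $L$ be the set of $x\in X$ such that $\{n:F_n\cap O\neq\emptyset\}\in p$ for every neighborhood $O$ of $x$.*

1. *$L$ is closed. If $x_n\in F_n$ for $p$-many $n$ and $x=p\text{-}\lim x_n\in X$, then $x\in L$.*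
2. *If $L\ne\emptyset$ and $\{n:F_n\subset U\}\in p$ for every open $U\supset L$, then $L$ is a cluster point of $(F_n)$ in $\mathcal{CL}(X)$.*
3. *If $L\neq\emptyset$, $D\subset L$, and every selection $x_n\in F_n\setminus D$ defined for $p$-many $n$ has a $p$-limit in $X$, then $L$ is a cluster point of $(F_n)$.*

*Proof.* (1) If $x\notin L$, some open $O\ni x$ has $\{n:F_n\cap O\ne\emptyset\}\notin p$, and then no point of $O$ is in $L$. So $L$ is closed. If $x=p\text{-}\lim x_n$ as stated and $O$ is a neighborhood of $x$, then $x_n\in F_n\cap O$ for $p$-many $n$.

(2) A basic neighborhood of $L$ is $\{F:F\subset U,\ F\cap O_i\ne\emptyset\ (i\le m)\}$ with $L\subset U$ and $L\cap O_i\ne\emptyset$. Here $\{n:F_n\subset U\}\in p$ by assumption, and each $\{n:F_n\cap O_i\ne\emptyset\}\in p$ because $O_i$ contains a point of $L$. The intersection of these finitely many sets is in $p$, so it is infinite.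

(3) Let $U\supset L$ be open and suppose $\{n:F_n\subset U\}\notin p$. Then we can choose $x_n\in F_n\setminus U$ for $p$-many $n$. Since $D\subset L\subset U$, these points avoid $D$, so they have a $p$-limit $x\in X$. By (1), $x\in L\subset U$; but $x$ lies in the closed set $X\setminus U$, a contradiction. Now apply (2). $\square$

If $X$ is $p$-compact, any selection $x_n\in F_n$ has a $p$-limit, so $L\ne\emptyset$ by (1), and (3) with $D=\emptyset$ shows that $\mathcal{CL}(X)$ is countably compact.

Where does the decoding break for infinite tuples? In the proof of Proposition C the only use of finiteness after $|L|\le m$ was the last step: from $x_n^i\in\bigcup_{y\in L}O_y$ for $p$-many $n$ we concluded that one $O_y$ is hit $p$-often. For infinite $L$ this fails outright. In the discrete space $\omega$, let $x_n^0=n$, $x_n^n=0$, and $x_n^i=i$ otherwise. Then $\{x^i_n:i<\omega\}=\omega$ for every $n$, so the coded sequence of sets is constant and converges to $\omega$; yet coordinate $0$ has no cluster point. Of course $\mathcal{CL}(\omega)$ is not countably compact. But the example shows the loophole: once $L$ is large, convergence of the sets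 says little about individual selections. We shall see that the guess is, consistently, wrong, and already at the first infinite exponent.

## 2. P-points, selective ultrafilters and the statements of the theorems

Let $\beta\omega$ be the space of ultrafilters on $\omega$, with $\omega\subset\beta\omega$ the principal ones and $\omega^*=\beta\omega\setminus\omega$. The clopen sets $\hat A=\{u:A\in u\}=\overline A$ $(A\subset\omega)$ form a base, and $\beta\omega$ is compact Hausdorff. For the sequence $x_n=n$ in $\beta\omega$ we have $p\text{-}\lim n=p$.

For $f:\omega\to\omega$ let $f(p)=\{A:f^{-1}(A)\in p\}=p\text{-}\lim f(n)$. The map $u\mapsto f(u)$ is continuous on $\beta\omega$, since the preimage of $\hat A$ is $\widehat{f^{-1}(A)}$. Write $q\le_{RK}p$ (**Rudin–Keisler order**) if $q=f(p)$ for some $f$; this is transitive, as $g(f(p))=(g\circ f)(p)$. Write $p\equiv q$ if $p\le_{RK}q\le_{RK}p$. If $f$ is injective on some $A\in p$, then $f(p)\equiv p$: let $g$ invert $f$ on $f[A]$, so that $g\circ f$ is the identity on $A$ and $g(f(p))=p$. For instance $f(n)=\lfloor n/2\rfloor$ is injective on the even and on the odd numbers, so $f(p)\equiv p$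 for every $p$.

**Definition (P-point).** $p\in\omega^*$ is a P-point if for all $A_k\in p$ $(k\in\omega)$ there is $A\in p$ with every $A\setminus A_k$ finite.

**Definition (selective).** $p\in\omega^*$ is selective if every $f:\omega\to\omega$ is constant or injective on some set in $p$. For example, with $f(n)=\lfloor\sqrt n\rfloor$, whose fibers are finite, a selective $p$ must contain a set that meets each interval $[k^2,(k+1)^2)$ in at most one point.

**Fact 1.** *If $p$ is a P-point and $f(p)$ is nonprincipal, then $f(p)$ is a P-point.* Given $B_k\in f(p)$, take $A\in p$ with $A\setminus f^{-1}(B_k)$ finite for all $k$. Then $f[A]\in f(p)$, since $f^{-1}(f[A])\supset A$, and $f[A]\setminus B_k\subset f[A\setminus f^{-1}(B_k)]$ is finite.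

**Fact 2.** *A P-point $p$ is not in the closure of any countable $\{s_n\}\subset\omega^*\setminus\{p\}$.* Choose $A_n\in p\setminus s_n$ and $A\in p$ with all $A\setminus A_n$ finite. If $A\in s_n$, then, $s_n$ being nonprincipal, $A\cap A_n\in s_n$ and so $A_n\in s_n$, a contradiction. So the neighborhood $\hat A$ of $p$ contains no $s_n$.

Fact 2 gives examples of points that are *not* P-points: if $s_n\in\omega^*$ are distinct and $u\in\omega^*$, then $q=u\text{-}\lim s_n$ is not a P-point, because at most one $s_n$ equals $q$, so $q$ is in the closure of the others.

**Fact 3.** *Selective ultrafilters are P-points.* Given countably many members of $p$, take finite intersections and put $\omega$ in front; so let $A_k\in p$ be decreasing with $A_0=\omega$. Let $D=\bigcap_kA_k$. If $D\in p$, take $A=D$. Otherwise put $f(n)=\max\{k:n\in A_k\}$ for $n\notin D$ and $f=0$ on $D$. If $f$ had constant value $k$ on some $B\in p$, then any $n\in B\cap A_{k+1}\setminus D$ (a set in $p$) would have $f(n)\ge k+1$, a contradiction. So $f$ is injective on some $A\in p$. Then $A\setminus D\in p$, and $(A\setminus D)\setminus A_k\subset\{n\in A:f(n)<k\}$ has at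 most $k$ elements.

**Fact 4.** *If $p$ is selective and $f(p)$ is nonprincipal, then $f(p)\equiv p$.* Indeed $f$ is not constant on a set in $p$, so it is injective on one. *Hence two inequivalent selective ultrafilters have no common nonprincipal $\le_{RK}$-lower bound*, since such a bound would be equivalent to both.

The hypothesis of the first theorem is:

> $(\star)$ There are P-points $p_i$ $(i\le\omega)$ such that for $i\ne j$ no nonprincipal ultrafilter is $\le_{RK}$ both $p_i$ and $p_j$.

**Theorem A.** *$(\star)$ implies that there is a separable zero-dimensional Hausdorff (hence Tychonoff) space $X$ with $\mathcal{CL}(X)$ countably compact and $X^\omega$ not countably compact. Since $X^\omega$ is a continuous image (a projection) of $X^{\mathfrak c}$, also $X^{\mathfrak c}$ is not countably compact.*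

**Theorem B.** *If there is one selective ultrafilter, there is $X$ with $\omega\subset X\subset\beta\omega$, $\mathcal{CL}(X)$ countably compact and $X^{\mathfrak c}$ not countably compact.*

Recall that $\mathfrak p$ is the least size of a family of infinite subsets of $\omega$, all of whose finite subfamilies have infinite intersection, that has no infinite pseudointersection; here a **pseudointersection** $P$ of a family satisfies $P\subset^*A$ (that is, $P\setminus A$ is finite) for all its members $A$. For example, $\{2^j:j\in\omega\}$ is a pseudointersection of the sets $A_k$ of multiples of $2^k$. A countable family as above always has one: pick increasing $n_k\in A_0\cap\dots\cap A_k$. So $\omega_1\le\mathfrak p\le\mathfrak c$, and CH gives $\mathfrak p=\mathfrak c$; it is a textbook fact that MA does too.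

**Lemma 0.** *If $\mathfrak p=\mathfrak c$ (e.g. under CH), there are $2^{\mathfrak c}$ pairwise inequivalent selective ultrafilters. Hence $(\star)$ holds.*

*Proof.* Let $\{f_\alpha:\alpha<\mathfrak c\}=\omega^\omega$. We define infinite sets $A_s$ for $s\in2^{<\mathfrak c}$, by recursion on the length $|s|$, such that $A_t\subset^*A_s$ whenever $t$ extends $s$. Put $A_\emptyset=\omega$. Given $A_s$, the function $f_{|s|}$ is constant or injective on some infinite subset of $A_s$ (it takes a value infinitely often there, or infinitely many values). Split such a subset into two disjoint infinite sets $A_{s^\frown0}$ and $A_{s^\frown1}$. If $|s|$ is a limit, let $A_s$ be an infinite pseudointersection of the $\subset^*$-decreasing family $\{A_{s|\alpha}:\alpha<|s|\}$, whose size is $<\mathfrak c=\mathfrak p$.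

For $t\in2^{\mathfrak c}$ let $p_t=\{A:\exists\alpha<\mathfrak c\ A_{t|\alpha}\subset^*A\}$. This is a filter containing the cofinite sets and no finite set. Let $A\subset\omega$, and let $f_\alpha$ be its characteristic function. A function with two values is not injective on an infinite set, so $f_\alpha$ is constant on $A_{t|(\alpha+1)}$; hence $A\in p_t$ or $\omega\setminus A\in p_t$. So $p_t$ is a nonprincipal ultrafilter, and it is selective because $A_{t|(\alpha+1)}\in p_t$ takes care of $f_\alpha$. Different $t$ give different $p_t$: at the first difference the two branches pass through disjoint sets. So there are $2^{\mathfrak c}$ ultrafilters $p_t$. Each $\equiv$-class has at most $\mathfrak c$ members, all of the form $f(p)$ for a fixed $p$ in the class. So there are $2^{\mathfrak c}$ classes. Choosing $p_i$ $(i\le\omega)$ from different classes gives $(\star)$ by Facts 3 and 4. $\square$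

So the answer to the question is **yes**: ZFC + CH (indeed ZFC + $\mathfrak p=\mathfrak c$) proves that such an $X$ exists, and CH is consistent with ZFC. These notes do not settle whether such spaces exist in ZFC alone.

## 3. Rows that miss different limits, and what must happen at infinity

If one $p$ serves all sequences of $X$, then $X$ is $p$-compact and all its powers are countably compact. So different sequences in $\mathcal{CL}(X)$ must be served by different ultrafilters. A sensible first try is to let $X$ contain countably many disjoint clopen **rows** $X_k=\{k\}\times Y_k$, where $\omega\subset Y_k\subset\beta\omega$ and $Y_k$ carries the subspace topology, with row $k$ missing the limits along some $p_k$. One hopes that the point $z_n\in X^\omega$ with $z_n(k)=(k,n)$ has no cluster point. What decides this is the intersection of the $Y_k$: a cluster point along $q\in\omega^*$ must have $k$-th coordinate $(k,q)$, so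
$$(z_n)\text{ has a cluster point in }X^\omega\iff \omega^*\cap\bigcap_{k<\omega}Y_k\neq\emptyset .$$

**This stops at the following sequence of closed sets.** Let $F_n=\{(k,n):k\le n\}$, and suppose that it has a cluster point $L=p\text{-}\lim F_n$. Since $X_k$ is clopen, $\{F:F\cap X_k=\emptyset\}$ is open. As $F_n$ meets $X_k$ for all $n\ge k$, so does $L$. Pick $(k,u)\in L$. For each $O\in u$ the set $\{k\}\times(\hat O\cap Y_k)$ is open and meets $L$, so it meets $F_n$ for $p$-many $n$; this means $n\in O$ for $p$-many $n$, so $O\in p$. Hence $u\subset p$ and $u=p$, so $p\in Y_k$. As $k$ was arbitrary, $p\in\bigcap_kY_k$. So if $\mathcal{CL}(X)$ is countably compact, then $\bigcap_kY_k$ contains a nonprincipal ultrafilter, and the sequence $(z_n)$ does have a cluster point. The rows alone cannot do it.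

So let every row admit limits along one further ultrafilter $p_\omega$. The rows also need company: the sequence $(n,0)_n$ has no cluster point in any row, so $X$ needs points outside the rows. The cheapest choice is one point $\infty$ whose neighborhoods contain all but finitely many rows. Then every sequence in $X$ either is in one row for $p_\omega$-many $n$, or is at $\infty$ for $p_\omega$-many $n$, or leaves every row and has $p_\omega$-limit $\infty$. Thus $X$ is $p_\omega$-compact and all its powers are countably compact.

The way out is to replace $\infty$ by a remainder $V\subset\omega^*$ in which the rows are indexed: the sequence $(n,0)_n$ should have the $q$-limit $q$ if $q\in V$, and no $q$-limit if $q\notin V$. If $V$ refuses every ultrafilter that all rows accept, then adding the coordinate $(n,0)$ to $z_n$ destroys all cluster points. The price is that $V$ refuses $p_\omega$, so sequences of points escaping to infinity have no $p_\omega$-limit in general. Yet we need $p_\omega$ only for those sequences $(F_n)$ that meet every row from some point on, and for these all of $V$ will automatically lie in $L$. This is the loophole of Section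 1: a large $L$ asks less of the selections.

Fix distinct $p_i\in\omega^*$ $(i\le\omega)$. We want sets $V'$ and $Y_j$ $(j<\omega)$ with $\omega\subset V',Y_j\subset\beta\omega$ such that, with $V=V'\setminus\omega$,

* (R1) $V'$ is $p_k$-compact for every $k<\omega$;
* (R2) $Y_j$ is $p_i$-compact for every $i\le\omega$ with $i\ne j$;
* (R3) $V\cap\bigcap_{j<\omega}Y_j=\emptyset$.

Section 4 builds the space from such sets, and Section 5 produces the sets from $(\star)$.

## 4. The space built from rows $Y_j$ and remainder $V$

Assume (R1)–(R3). Note that $p_0=p_0\text{-}\lim n\in V$ by (R1), so $V\ne\emptyset$.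

**Step 1: the topology.** We want the rows clopen and the points of $V$ to see only the row number. Let
$$X=\bigcup_{k<\omega}X_k\ \cup\ V,\qquad X_k=\{k\}\times Y_k,$$
and define $\pi:X\to V'$ by $\pi(k,u)=k$ and $\pi(v)=v$ for $v\in V$. So $\pi(x)=k\in\omega$ if and only if $x\in X_k$. Take as base the sets
$$\{k\}\times(\hat O\cap Y_k)\quad\text{and}\quad\pi^{-1}(\hat A)\qquad(k\in\omega,\ O,A\subset\omega).$$
They cover $X=\pi^{-1}(\hat\omega)$. Intersections of two of them are again in the family or empty: two sets in the same row give $\{k\}\times(\widehat{O\cap O'}\cap Y_k)$, sets in different rows are disjoint, $\pi^{-1}(\hat A)\cap\pi^{-1}(\hat B)=\pi^{-1}(\widehat{A\cap B})$, and a set in row $k$ is contained in $\pi^{-1}(\hat A)$ if $k\in A$ and is disjoint from it otherwise. So this is a base of a topology.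

All these sets are clopen. The complement of $\pi^{-1}(\hat A)$ is $\pi^{-1}(\widehat{\omega\setminus A})$, and that of $\{k\}\times(\hat O\cap Y_k)$ is
$$\bigl(\{k\}\times(\widehat{\omega\setminus O}\cap Y_k)\bigr)\cup\pi^{-1}(\widehat{\omega\setminus\{k\}}).$$
Points with different $\pi$-values are separated by some $\pi^{-1}(\hat A)$ and its complement. Distinct points with the same $\pi$-value lie in one row and are separated there. So $X$ is zero-dimensional Hausdorff, hence Tychonoff. The countable set $\omega\times\omega$ is dense: a nonempty set $\{k\}\times(\hat O\cap Y_k)$ has $O\ne\emptyset$ and contains $(k,m)$ for $m\in O$; a nonempty $\pi^{-1}(\hat A)$ contains $(k,0)$ for $k\in A$. Each row $X_k=\pi^{-1}(\widehat{\{k\}})$ is clopen and carries the topology of $Y_k$, because $\pi^{-1}(\hat A)$ meets $X_k$ in $X_k$ or in $\emptyset$. The map $\pi$ is continuous.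

The only basic sets that contain $v\in V$ are the $\pi^{-1}(\hat A)$ with $A\in v$. Therefore
$$\text{if }p\in\omega^*\text{ and }p\text{-}\lim\pi(x_n)=v\in V,\text{ then }p\text{-}\lim x_n=v\text{ in }X.\tag{1}$$
Indeed for $A\in v$ we have $\pi(x_n)\in\hat A$, i.e. $x_n\in\pi^{-1}(\hat A)$, for $p$-many $n$.

**Step 2: $X^\omega$ is not countably compact.** The purpose of this step is to combine the rows with the direction to infinity in one sequence. Use the index set $\{*\}\cup\omega$ and put
$$z_n(*)=(n,0),\qquad z_n(k)=(k,n)\quad(k<\omega).$$
Suppose $(z_n)$ had a cluster point $z$, say $z=q\text{-}\lim z_n$ with $q\in\omega^*$. As $X_k$ is closed and has the topology of $Y_k\subset\beta\omega$, we get $z(k)=(k,u)$ with $u=q\text{-}\lim n=q$. So $q\in Y_k$ for all $k$. Also $\pi(z(*))=q\text{-}\lim n=q\in\omega^*$, so $z(*)\in V$ and $q\in V$. This contradicts (R3).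

**Step 3: $\mathcal{CL}(X)$ is countably compact.** We sort sequences of closed sets by the rows they meet. Let $F_n\in\mathcal{CL}(X)$ and $R_n=\{k:F_n\cap X_k\ne\emptyset\}$. Since $2^\omega$ is compact metrizable, after passing to a subsequence (a cluster point of which is one of the whole sequence) we may assume that $R_n$ converges to some $R\subset\omega$: if $k\in R$, then $k\in R_n$ for almost all $n$, and if $k\notin R$, then $k\notin R_n$ for almost all $n$. In both cases below $L$ is the set of Lemma 1.1 for the stated $p$.

**Case 1: $R\ne\omega$.** Fix $k\in\omega\setminus R$ and let $p=p_k$. The only row that could lack $p_k$-limits is row $k$, and it is met only finitely often. We claim that *every selection $x_n\in F_n$, defined for $p$-many $n$, has a $p$-limit in $X$.* By (R1), $u=p\text{-}\lim\pi(x_n)$ exists in $V'$.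

* If $u=j\in\omega$, then $\{j\}$ is open in $\beta\omega$, so $x_n\in X_j$ for $p$-many $n$. Thus $j\in R_n$ for infinitely many $n$, hence $j\in R$ and $j\ne k$. By (R2), $Y_j$ is $p_k$-compact, and the limit exists in $X_j$.
* If $u\in V$, then $u=p\text{-}\lim x_n$ by (1).

Taking any selection, we get $L\ne\emptyset$ from Lemma 1.1(1). By Lemma 1.1(3) with $D=\emptyset$, $L$ is a cluster point of $(F_n)$.

**Case 2: $R=\omega$.** Let $p=p_\omega$. First, $V\subset L$: a basic neighborhood of $v\in V$ is $\pi^{-1}(\hat A)$ with $A\in v$; take $k\in A$. As $k\in R$, for almost all $n$ the set $F_n$ meets $X_k\subset\pi^{-1}(\hat A)$. So $v\in L$. In particular $L\ne\emptyset$.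

Let $U\supset L$ be open and suppose $A=\{n:F_n\not\subset U\}\in p$. Choose $x_n\in F_n\setminus U$ for $n\in A$. Since $V\subset L\subset U$, we have $x_n\notin V$, so $\pi(x_n)\in\omega$.

* Suppose $\{n\in A:\pi(x_n)=j\}\in p$ for some $j<\omega$. By (R2), $Y_j$ is $p_\omega$-compact, so $p\text{-}\lim x_n$ exists in $X_j$. It lies in $L$ by Lemma 1.1(1) and in the closed set $X\setminus U$, contradicting $L\subset U$.
* Otherwise $\pi(x_n)$ $(n\in A)$ takes infinitely many values, since with finitely many values one of them would be taken on a set in $p$. Here we do not look for a $p_\omega$-limit at all. Choose $n_0<n_1<\cdots$ in $A$ with the numbers $\pi(x_{n_l})$ distinct. By (R1), $w=p_0\text{-}\lim_l\pi(x_{n_l})$ exists in $V'$. It is nonprincipal, because each natural number is the value $\pi(x_{n_l})$ for at most one $l$. So $w\in V$, and by (1), $w=p_0\text{-}\lim_lx_{n_l}$ in $X$. Hence $w\in X\setminus U$. But $w\in V\subset U$, a contradiction.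

So $\{n:F_n\subset U\}\in p$ for each open $U\supset L$, and Lemma 1.1(2) applies.

## 5. The last limit determines the index: obtaining (R3) from $(\star)$

Assume $(\star)$, with P-points $p_i$ $(i\le\omega)$. They are distinct, since $p_i=p_j$ would be a common lower bound of $p_i$ and $p_j$. For $S\subset\omega+1=\{i:i\le\omega\}$ let $C_S$ be the smallest subset of $\beta\omega$ that contains $\omega$ and contains $p_i\text{-}\lim x_n$ whenever $i\in S$ and $x:\omega\to C_S$. (It is the intersection of all sets with this closure property, and $\beta\omega$ is one of them.) For instance, $p_i=p_i\text{-}\lim n\in C_S$ for $i\in S$. Put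
$$V'=C_\omega,\qquad V=V'\setminus\omega,\qquad Y_j=C_{(\omega+1)\setminus\{j\}}\quad(j<\omega),$$
where $C_\omega$ uses the indices $k<\omega$. Then (R1) and (R2) hold, and any sets satisfying (R1) and (R2) contain these, so they give (R3) its best chance. It remains to prove (R3), that is, to find something that tells the points of $C_\omega$ from those common to all the $Y_j$.

The first invariant that comes to mind is the set of those $p_i$ with $p_i\le_{RK}q$. It does not identify the ultrafilters used. Let $E_n$ be disjoint infinite sets covering $\omega$, $e^n:\omega\to E_n$ bijections, and $y_n=e^n(p_1)=p_1\text{-}\lim_me^n(m)\in C_{\{1\}}$. Let $q=p_0\text{-}\lim y_n\in C_{\{0,1\}}$. With $g=n$ on $E_n$ we get $g(y_n)=n$ and $g(q)=p_0\text{-}\lim n=p_0$. With $h(e^n(m))=m$ we get $h(y_n)=p_1$ and $h(q)=p_1$. So $q$ is above both $p_0$ and $p_1$. What will work is to remember only the *last* limit, here along $p_0$, and to represent it along a discrete sequence. We prepare this in four lemmas.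

**Lemma 5.1 (discrete sequences).** *Let $y:\omega\to\beta\omega$ be injective with $Y=\{y_n:n\in\omega\}$ discrete. Then $e_y(u)=u\text{-}\lim y_n$ (with $e_y(n)=y_n$) is a homeomorphism of $\beta\omega$ onto $\overline Y$, and there is $g_y:\omega\to\omega$ with $g_y(e_y(u))=u$ for all $u\in\beta\omega$.*

*Proof.* Choose $A_n\in y_n$ with $y_m\notin\hat A_n$ for $m\ne n$, and put $E_n=A_n\setminus\bigcup_{m<n}A_m$. The $E_n$ are disjoint and $E_n\in y_n$. Let $g_y$ be $n$ on $E_n$ and $0$ elsewhere. Then $g_y^{-1}(\{n\})\in y_n$, so $g_y(y_n)=n$. For $A\subset\omega$ both $\hat A$ and its complement are open, so $A\in e_y(u)$ if and only if $\{n:A\in y_n\}\in u$; that is, $e_y^{-1}(\hat A)$ is the clopen set $\widehat{\{n:A\in y_n\}}$. So $e_y$ is continuous. Also $g_y(e_y(u))=u\text{-}\lim g_y(y_n)=u\text{-}\lim n=u$, so $e_y$ is injective. Its image is compact, contains $Y$ and is contained in $\overline Y$, so it equals $\overline Y$. A continuous bijection from a compact space to a Hausdorff space is a homeomorphism. $\square$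

**Lemma 5.2 (separation).** *If $A,B\subset\beta\omega$ are countable and $A\cap\overline B=\emptyset=\overline A\cap B$, then $\overline A\cap\overline B=\emptyset$.*

*Proof.* We may assume both are nonempty; let $A=\{a_n\}$, $B=\{b_n\}$. Choose clopen $U_n\ni a_n$ disjoint from $\overline B$ and clopen $W_n\ni b_n$ disjoint from $\overline A$. Put
$$U_n'=U_n\setminus\bigcup_{m\le n}W_m\ni a_n,\qquad W_n'=W_n\setminus\bigcup_{m\le n}U_m\ni b_n.$$
Then $U_n'\cap W_m'=\emptyset$ for all $n,m$: if $m\le n$, then $U'_n$ avoids $W_m$; if $n\le m$, then $W'_m$ avoids $U_n$. So $E=\omega\cap\bigcup_nU_n'$ and $G=\omega\cap\bigcup_nW'_n$ are disjoint. A clopen set $U_n'$ is the closure of its trace on the dense set $\omega$, so $A\subset\hat E$; likewise $B\subset\hat G$. Now $\hat E$ and $\hat G$ are closed and disjoint. $\square$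

**Lemma 5.3 (comparison).** *Let $r,r'$ be P-points and $y,y':\omega\to\beta\omega$ injective with discrete ranges $Y,Y'$, and suppose $r\text{-}\lim y_n=q=r'\text{-}\lim y_n'$. Then $r'\le_{RK}r$ or $r\le_{RK}r'$.*

*Proof.* Two discrete sequences converging to the same point cannot be separated, and this forces one of them into the closure of the other. Let $N=\{n:y_n\in\overline{Y'}\}$ and $N'=\{n:y_n'\in\overline Y\}$. If $N\notin r$ and $N'\notin r'$, then $A=\{y_n:n\notin N\}$ and $B=\{y'_n:n\notin N'\}$ satisfy the hypotheses of Lemma 5.2, since $A\cap\overline{Y'}=\emptyset=\overline Y\cap B$; but $q\in\overline A\cap\overline B$, a contradiction. By symmetry let $N\in r$; we show $r'\le_{RK}r$.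

For $n\in N$ put $s_n=e_{y'}^{-1}(y_n)\in\beta\omega$. The $s_n$ are distinct. Since $e_{y'}^{-1}$ is continuous on $\overline{Y'}$ and $e_{y'}(r')=q$, we get $r'=r\text{-}\lim_{n\in N}s_n$. Let $M=\{n\in N:s_n\in\omega\}$.

If $M\in r$, put $h(n)=s_n$ on $M$ and $0$ elsewhere. Then $h(r)=r\text{-}\lim h(n)=r'$.

If $M\notin r$, then $s_n\in\omega^*$ for $r$-many $n$. At most one $s_n$ equals $r'$, and $r$ is nonprincipal, so $r'$ is in the closure of the countable set $\{s_n:n\in N\setminus M,\ s_n\ne r'\}\subset\omega^*\setminus\{r'\}$. As $r'$ is a P-point, this contradicts Fact 2. $\square$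

**Lemma 5.4 (discrete representation).** *Let $p$ be a P-point, $x:\omega\to\beta\omega$, $q=p\text{-}\lim x_n$, and $\{n:x_n=q\}\notin p$. Then $q$ is nonprincipal, and there are a P-point $r\le_{RK}p$ and an injective $y:\omega\to\{x_n:n\in\omega\}\setminus\{q\}$ with discrete range such that $q=r\text{-}\lim y_j$. Moreover $r\le_{RK}q$.*

*Proof.* If $q$ were principal, $\{q\}$ would be open and $\{n:x_n=q\}\in p$. So $q\in\omega^*$.

First remove repetitions. Let $A_0=\{n:x_n\ne q\}\in p$. The set $\{x_n:n\in A_0\}$ is infinite, since otherwise $x$ would take a single value $\ne q$ on a set in $p$, and that value would be the limit. Enumerate it injectively as $\{z_m:m\in\omega\}$, and let $g:\omega\to\omega$ satisfy $x_n=z_{g(n)}$ for $n\in A_0$. Let $r_0=g(p)$. For every $T\subset\beta\omega$, $\{m:z_m\in T\}\in r_0$ if and only if $\{n:z_{g(n)}\in T\}\in p$, if and only if $\{n:x_n\in T\}\in p$. Applied to the neighborhoods of $q$ this gives $q=r_0\text{-}\lim z_m$. Since all $z_m\ne q$, $r_0$ is nonprincipal, so it is a P-point by Fact 1.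

Next make the range discrete. Choose clopen $O_m\ni q$ with $z_m\notin O_m$. Then $B_m=\{l:z_l\in O_m\}\in r_0$. Take $B\in r_0$ with all $B\setminus B_m$ finite. The neighborhood $\beta\omega\setminus O_m$ of $z_m$ contains $z_l$ for only finitely many $l\in B$, so it can be shrunk to miss all of these except $z_m$. Thus $\{z_l:l\in B\}$ is discrete.

Finally renumber. $B$ is infinite; let $b:\omega\to B$ be a bijection, $y_j=z_{b(j)}$, and let $r$ be the image of $r_0$ under $b^{-1}$ (extended by $0$ off $B$). Since $b^{-1}$ is injective on $B\in r_0$, $r\equiv r_0$, so $r\le_{RK}p$; also $r$ is nonprincipal, hence a P-point by Fact 1. Clearly $q=r\text{-}\lim y_j=e_y(r)$, and so $r=g_y(q)\le_{RK}q$ by Lemma 5.1. $\square$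

**Definition (index).** We call $i\le\omega$ an index of $q\in\omega^*$ if $q=r\text{-}\lim y_j$ for some injective $y:\omega\to\beta\omega$ with discrete range and some P-point $r\le_{RK}p_i$. For example, $i$ is an index of $p_i$ (take $y_n=n$, $r=p_i$), and $0$ is an index of the point $q$ in the example before Lemma 5.1, because there the $y_n$ are separated by the disjoint sets $\hat E_n$.

**Lemma 5.5.** *(a) Each $q\in\omega^*$ has at most one index. (b) Each $q\in C_S\setminus\omega$ has an index in $S$.*

*Proof.* (a) Suppose $i\ne i'$ are indices of $q$, with P-points $r\le_{RK}p_i$ and $r'\le_{RK}p_{i'}$. By Lemma 5.3, $r'\le_{RK}r$ or $r\le_{RK}r'$. In the first case $r'$, in the second case $r$, is a nonprincipal common lower bound of $p_i$ and $p_{i'}$, contradicting $(\star)$.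

(b) Let $C'$ be the set of $q\in C_S$ that are principal or have an index in $S$. Then $\omega\subset C'$. Let $x:\omega\to C'$, $i\in S$ and $q=p_i\text{-}\lim x_n$; then $q\in C_S$. If $\{n:x_n=q\}\in p_i$, then $q$ is some $x_n$, so $q\in C'$. Otherwise Lemma 5.4 says that $i$ is an index of $q$, and again $q\in C'$. So $C'$ has the closure property that defines $C_S$, and $C'=C_S$ by minimality. $\square$

As a check, $p_k$ has index $k$, so $p_k\notin Y_k$: row $k$ really misses the $p_k$-limit of $(n)$.

**Proof of (R3).** Let $q\in V\cap\bigcap_jY_j$. From $q\in C_\omega\setminus\omega$, $q$ has an index $k<\omega$. From $q\in Y_k\setminus\omega$, $q$ has an index $i\ne k$. This contradicts Lemma 5.5(a). $\square$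

So (R1)–(R3) hold, and the space of Section 4 proves **Theorem A**. Together with Lemma 0 this answers the question. By Proposition C, the exponent $\omega$ in Theorem A is optimal: under $(\star)$ (e.g. under CH or MA), $\omega$ is exactly the least exponent $\kappa$ for which $X^\kappa$ can fail to be countably compact while $\mathcal{CL}(X)$ is countably compact. $\blacksquare$

## 6. One selective ultrafilter and the power $X^{\mathfrak c}$

We now prove Theorem B. Let $p$ be selective. The plan is to build $X$ with $\omega\subset X\subset\beta\omega$ such that $p\notin X$, although every nonprincipal $q\in X$ has $p$ as an image $f(q)$. The $\mathfrak c$ coordinates $f\in\omega^\omega$ will detect this.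

Taking all $p$-limits is not allowed: $p\text{-}\lim n=p$. Lemma 1.1(3) shows how to be more economical. If the traces $F_n\cap\omega$ converge to $B$, then $B\subset L$, and only selections avoiding $B$ need limits. And we may use a copy of $p$ adapted to the sequence of traces.

**Step 1: the adapted ultrafilters.** Let $\mathcal B$ be the set of sequences $b=(B_n)$ of subsets of $\omega$ that converge in $2^\omega$; write $B$ for the limit. Each $m$ lies in $B_n\setminus B$ for only finitely many $n$: for none if $m\in B$, and if $m\notin B$, then $m\notin B_n$ for almost all $n$. So, choosing values one after another, we find an injection $\sigma_b:\omega\to\omega$ with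
$$m\notin B_{\sigma_b(m)}\setminus B\quad\text{for all }m.\tag{2}$$
Let $p_b=\sigma_b(p)$. It is nonprincipal and $\equiv p$, as $\sigma_b$ is injective, and it is a P-point by Facts 3 and 1. For example, if $B_n=\{n\}$, then $B=\emptyset$ and (2) says $\sigma_b(m)\ne m$; one may take $\sigma_b(m)=m+1$, and $p_b$ is the shift of $p$.

**Step 2: the space.** Let $X$ be the smallest subset of $\beta\omega$ that contains $\omega$ and contains $p_b\text{-}\lim x_n$ whenever $b\in\mathcal B$ and $x:\omega\to X$ satisfies
$$x_n\in(X\setminus\omega)\cup(B_n\setminus B)\quad\text{for all }n.\tag{3}$$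
A smallest such set exists: $\beta\omega$ has the closure property, and the intersection $X$ of all sets $T$ with the property has it too, since (3) for $X$ implies (3) for each $T\supset X$. With $B_n=\{n\}$ and $x_n=n$ we get $p_b\in X$, so $X\setminus\omega\ne\emptyset$. Hence it suffices that $x_n$ is defined and satisfies the condition in (3) for $p_b$-many $n$; at other $n$ we put in a fixed point of $X\setminus\omega$. As a subspace of $\beta\omega$, $X$ is Tychonoff.

**Step 3: $\mathcal{CL}(X)$ is countably compact.** Given nonempty closed $F_n\subset X$, pass to a subsequence so that $B_n=F_n\cap\omega$ converges, say to $B$. Let $b=(B_n)$ and let $L$ be as in Lemma 1.1 for $p_b$. If $m\in B$, then $m\in F_n$ for almost all $n$, so $m\in L$. Thus $B\subset L$. A selection $x_n\in F_n\setminus B$ on a set in $p_b$ satisfies $x_n\in(X\setminus\omega)\cup(B_n\setminus B)$, so it has a $p_b$-limit in $X$. Moreover $L\neq\emptyset$: either $B\ne\emptyset$, or $B=\emptyset$ and any selection has a $p_b$-limit, which is in $L$ by Lemma 1.1(1). Lemma 1.1(3) with $D=B$ shows that $L$ is a cluster point.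

**Step 4: maps without fixed points.** To keep $p$ out of $X$ we need Katětov's theorem (M. Katětov, *A theorem on mappings*, Comment. Math. Univ. Carolin. 8 (1967)): *if $\varphi:\omega\to\omega$ satisfies $\varphi(m)\ne m$ for all $m$, then $\omega$ is the union of three sets $D_i$ with $\varphi[D_i]\cap D_i=\emptyset$.* Here is a proof. Join $m$ and $\varphi(m)$ by an edge. A finite set $S\subset\omega$ spans at most $|S|$ edges, so if $S\neq\emptyset$, some $s\in S$ has at most two neighbors in $S$. By induction, $S\setminus\{s\}$ can be colored with three colors so that adjacent points get different colors, and $s$ can be given a color not used by its neighbors. So every finite set has such a coloring. Take colorings $c_n$ of $\{0,\dots,n-1\}$, extend them by $0$ to points of the compact space $3^\omega$, and let $c$ be a cluster point. For each $m$, $c$ agrees at $m$ and $\varphi(m)$ with $c_n$ for infinitely many $n$, some of them $>\max(m,\varphi(m))$, so $c(m)\ne c(\varphi(m))$. Let $D_i=c^{-1}(i)$.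

*Consequence:* if $\varphi(m)\neq m$ for all $m$, then $\varphi(p)\ne p$. Indeed some $D_i\in p$, and then $\varphi[D_i]\in\varphi(p)$ is disjoint from $D_i\in p$.

**Step 5: $p\notin X$, and $p\le_{RK}q$ for every $q\in X\setminus\omega$.** We show that the points with these properties are closed under the formation rule. Let
$$X'=\{q\in X\setminus\{p\}:q\in\omega\text{ or }p\le_{RK}q\}\supset\omega.$$
By minimality of $X$ it suffices to take $b\in\mathcal B$, $x:\omega\to X'$ with $x_n\in(X'\setminus\omega)\cup(B_n\setminus B)$ for all $n$, and $q=p_b\text{-}\lim x_n$, and to show $q\in X'$. Clearly $q\in X$. If $\{n:x_n=q\}\in p_b$, then $q$ is some $x_n$, and we are done. Otherwise apply Lemma 5.4 to the P-point $p_b$: $q$ is nonprincipal and there is a P-point $r\le_{RK}p_b$ with $r\le_{RK}q$. As $r\le_{RK}p_b\le_{RK}p$ and $r$ is nonprincipal, Fact 4 gives $r\equiv p$. So $p\le_{RK}r\le_{RK}q$. It remains to see that $q\ne p$. Suppose $q=p$.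

* If $x_n\in\omega^*$ for $p_b$-many $n$, then $p$ is in the closure of the countable set $\{x_n:n\in\omega\}\cap\omega^*$, which does not contain $p$ because all $x_n\in X'$. Since $p$ is a P-point, this contradicts Fact 2.
* Otherwise $x_n\in B_n\setminus B$ for all $n$ in some $A\in p_b$. For $m\in\sigma_b^{-1}(A)\in p$ put $\varphi(m)=x_{\sigma_b(m)}\in B_{\sigma_b(m)}\setminus B$. By (2), $\varphi(m)\ne m$. Define $\varphi(m)\ne m$ arbitrarily for the other $m$. Since $p_b=\sigma_b(p)$,
$$\varphi(p)=p\text{-}\lim x_{\sigma_b(m)}=p_b\text{-}\lim x_n=p,$$
contradicting Step 4.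

So $q\in X'$, hence $X'=X$, which is the claim.

**Step 6: $X^{\mathfrak c}$ is not countably compact.** Use the index set $\omega^\omega$, of size $\mathfrak c$, and let $z_n(f)=f(n)\in\omega\subset X$. A cluster point of $(z_n)$ would give $q\in\omega^*$ with $f(q)=q\text{-}\lim f(n)\in X$ for all $f\in\omega^\omega$. Taking $f=\mathrm{id}$, we get $q\in X\setminus\omega$, so $p\le_{RK}q$ by Step 5. Hence $p=f(q)$ for some $f$, and so $p\in X$, contradicting Step 5. This proves Theorem B. $\blacksquare$
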